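
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Local minimizers of the 2-design energy that are not global}


\begin{abstract}
For unit vectors $f_1,\dots,f_n\in\mathbb C^d$ consider the energy $\sum_{j,k}|\langle f_j,f_k\rangle|^4$, whose minimization is related to spherical $(2,2)$-designs. It has been conjectured that every local minimizer is a global minimizer. We show that this is false for $d=2^s$, $n=d^2/2$, for every $s\ge 6$. The counterexamples are unions of $d/2$ mutually unbiased bases. All such unions have the same energy, but their second variations differ: these are governed by induced subgraphs of a single Cayley graph on $\mathbb F_d$, whose eigenvalues are expressed by Kloosterman sums. One union of $d/2$ bases is a strict local minimizer modulo symmetries, and another is not a local minimizer at all, so smaller energies exist. We also treat other numbers of bases, obtaining counterexamples with $d=32$,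 and show that the conjecture is true for $n\le d$.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $\mathbb S=\{f\in\mathbb C^d:\|f\|=1\}$, where $\mathbb C^d$ carries its standard inner product, and for $f_1,\dots,f_n\in\mathbb S$ put
\begin{equation}\label{eq:E}
E(f_1,\dots,f_n)=\sum_{j=1}^n\sum_{k=1}^n|\langle f_j,f_k\rangle|^4 .
\end{equation}
To see what $E$ measures, let $S=\sum_j (f_j\otimes f_j)(f_j\otimes f_j)^*$. This is a positive semidefinite operator on the symmetric square of $\mathbb C^d$, a space of dimension $D=d(d+1)/2$. Its trace is $n$, and $\operatorname{tr}S^2=E(f_1,\dots,f_n)$. The Cauchy--Schwarz inequality for the eigenvalues of $S$ gives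
\begin{equation}\label{eq:designbound}
E(f_1,\dots,f_n)\ \ge\ \frac{n^2}{D}=\frac{2n^2}{d(d+1)},
\end{equation}
with equality exactly when $S$ is a multiple of the identity of the symmetric square. Configurations with equality are the $2$-designs, also called spherical $(2,2)$-designs. When $n$ is too small for a design, the minimizers of $E$ are the best substitutes that $n$ vectors can offer.

If one looks for minimizers by descent, it matters whether descent can get stuck. The following is conjectured in \cite{source}:
\begin{quote}
\emph{For all positive integers $d$ and $n$, every local minimizer of $E$ on $\mathbb S^n$ is a global minimizer.}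
\end{quote}
We say that the conjecture \emph{fails for} $(d,n)$ if $E$ has a local minimizer on $\mathbb S^n$ that is not global.

There are reasons to believe the conjecture. For a probability measure $\mu$ on $\mathbb S$ the analogous quantity $\iint|\langle f,g\rangle|^4\,d\mu(f)\,d\mu(g)=\operatorname{tr}S_\mu^2$, with $S_\mu=\int (f\otimes f)(f\otimes f)^*\,d\mu(f)$, is a convex function of $\mu$. So if mass could be redistributed freely, no local minimizer could fail to be global; only the restriction to $n$ equal point masses could spoil this. For $d=1$ the function $E$ is constant. And for few vectors the conjecture is true.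

\begin{proposition}\label{prop:small}
If $n\le d$, every local minimizer of $E$ on $\mathbb S^n$ is an orthonormal system, hence a global minimizer.
\end{proposition}

In general, however, the conjecture is false.

\subsection{Results}

Two orthonormal bases of $\mathbb C^d$ are \emph{unbiased} if $|\langle x,y\rangle|^2=1/d$ whenever $x$ belongs to the first and $y$ to the second. Let $q=d=2^s$ with $s\ge1$. In Section~\ref{sec:bases} we construct $q+1$ pairwise unbiased orthonormal bases of $\mathbb C^d$, indexed by the $q+1$ lines through $0$ in $\mathbb F_q^2$. For a set $\mathcal L$ of $k\ge2$ lines let $X_{\mathcal L}\in\mathbb S^{kd}$ be the union of the corresponding bases, listed in some order. The $kd$ diagonal terms in \eqref{eq:E} are $1$, distinct vectors of one basis contribute $0$, and each of the $k(k-1)d^2$ ordered pairs of vectors from different bases contributes $1/d^2$. Hence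
\begin{equation}\label{eq:energy}
E(X_{\mathcal L})=kd+k(k-1),
\end{equation}
which does not depend on \emph{which} $k$ lines are chosen. This coincidence drives the disproof: if one choice of $k$ lines gives a local minimizer and another choice does not, then the first is not a global minimizer, and no better configuration has to be written down.

Let $\mathbf G=U(d)\times U(1)^n$ act on $\mathbb S^n$ by $(U,(e^{i\theta_j}))\cdot(f_j)=(e^{i\theta_j}Uf_j)$; it preserves $E$. We call $X$ a local minimizer \emph{strict modulo $\mathbf G$} if $E(Y)\ge E(X)$ for all $Y$ near $X$, with equality only for $Y\in\mathbf G\cdot X$.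

\begin{theorem}\label{thm:main}
Let $d=2^s$ with $s\ge6$, and $n=d^2/2$. There is a set $\mathcal L$ of $d/2$ lines such that $X_{\mathcal L}$ is a local minimizer of $E$ on $\mathbb S^n$, strict modulo $\mathbf G$, but not a global minimizer.
\end{theorem}

The smallest case is $d=64$, $n=2048$, with $E(X_{\mathcal L})=3040$.

\begin{theorem}\label{thm:range}
Let $d=q=2^s$.
\begin{itemize}
\item[(a)] If $q/2+\sqrt q+5/2<k\le q+1$, then every $X_{\mathcal L}$ with $|\mathcal L|=k$ is a local minimizer, strict modulo $\mathbf G$.
\item[(b)] If $2\le k\le q/2+1$, then some $X_{\mathcal L}$ with $|\mathcal L|=k$ is not a local minimizer.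
\item[(c)] If $s\ge20$, then for every integer $k$ with $3\sqrt q\le k\le q/2+1$ the conjecture fails for $(d,n)=(q,kq)$.
\item[(d)] If $q-1$ is a prime power and $q/2+\sqrt q+5/2<k\le q-1$, then the conjecture fails for $(d,n)=(q,kq)$. In particular it fails for $d=32$, $n=32k$, $25\le k\le31$.
\end{itemize}
In \textup{(c)} and \textup{(d)} the local minimizers that are not global are systems $X_{\mathcal L}$, strict modulo $\mathbf G$.
\end{theorem}

For $k=q+1$ the energy \eqref{eq:energy} is $2d(d+1)$, which equals the bound \eqref{eq:designbound} for $n=d(d+1)$. So the full system of bases is a $2$-design and a global minimizer; the interest lies in partial systems.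

\subsection{Plan of the proof}

Section~\ref{sec:example} treats $d=2$ by hand and shows the two effects whose balance decides stability. After the construction of the bases in Section~\ref{sec:bases}, Section~\ref{sec:hessian} splits the second variation at $X_{\mathcal L}$ into blocks, one for each nonzero $p\in\mathbb F_q^2$. Each block is described by a graph $G_p$ on those lines of $\mathcal L$ that avoid $p$. Section~\ref{sec:criterion} turns this into a criterion. Section~\ref{sec:graphs} identifies all the $G_p$ as induced subgraphs of one Cayley graph with known spectrum, and reduces stability to lower bounds for vertex degrees. An isolated vertex gives instability (Section~\ref{sec:unstable}); a subset of $\mathbb F_q$ for which all degrees can be counted gives stability (Section~\ref{sec:stable}). Sections~\ref{sec:range} and~\ref{sec:small} prove the rest of Theorem~\ref{thm:range} and Proposition~\ref{prop:small}.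

\section{Two and three bases in \texorpdfstring{$\mathbb C^2$}{C2}}\label{sec:example}

For $d=2$ a unit vector $f$, up to phase, is a point $v$ of the sphere $S^2\subset\mathbb R^3$: one writes $ff^*=\frac12(I+v_1\sigma_1+v_2\sigma_2+v_3\sigma_3)$ with the Pauli matrices $\sigma_i$, and then $|\langle f,g\rangle|^2=\frac12(1+v\cdot w)$ if $g$ corresponds to $w$. Orthonormal bases are antipodal pairs, and two bases are unbiased when their axes are orthogonal.

\emph{Two bases.} Take the square $\pm e_2,\pm e_3$, with energy $6$ by \eqref{eq:energy}. Push one antipodal pair toward $+e_1$ and the other toward $-e_1$: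
\[
(\sin\theta,0,\pm\cos\theta),\qquad(-\sin\theta,\pm\cos\theta,0).
\]
The two points of one pair acquire overlap $|\langle f,f'\rangle|^2=\sin^2\theta$, which enters $E$ only through $\sin^4\theta$. Every overlap between the pairs becomes $\frac12(1-\sin^2\theta)$: it does not change to first order, and to second order it \emph{drops}. Altogether
\[
E=4+4\sin^4\theta+8\cdot\tfrac14\cos^4\theta=6-4\theta^2+O(\theta^4).
\]
So the square is not a local minimizer. Following the motion until $\sin^2\theta=\frac13$ one reaches the regular tetrahedron, with $E=16/3$, the bound \eqref{eq:designbound}.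

\emph{Three bases.} Now keep a third basis $\pm e_1$ fixed during the same motion. The overlaps of a moving point with $\pm e_1$ are $\frac12(1\pm\sin\theta)$ in some order. Their sum stays $1$, but they change to \emph{first} order, and the sum of their squares rises to $\frac12(1+\sin^2\theta)$. With the two diagonal terms of $\pm e_1$, the additional energy is $2+4\cdot2\cdot\frac12(1+\sin^2\theta)=6+4\sin^2\theta$, and in total
\[
E=12+6\sin^4\theta .
\]
The rise $4\sin^2\theta$ cancels the second-order gain exactly.

These are the two effects in general. Moving two bases in opposite Hermitian directions lowers their average overlap to second order, and hence lowers $E$; a first-order change of individual overlaps raises $E$. In $\mathbb C^2$ the push is by $\sigma_1$, and only the eigenbasis $\pm e_1$ of $\sigma_1$ reacts to first order. In larger dimension two bases may react to each other to first order even if neither is an eigenbasis of the pushing operator. A commutation relation will decide whether they do, so the balance becomes a property of a graph.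

\section{Unbiased bases from lines}\label{sec:bases}

Let $F=\mathbb F_q$ with $q=d=2^s$. The trace $\operatorname{Tr}:F\to\mathbb F_2$, $\operatorname{Tr}x=x+x^2+\dots+x^{2^{s-1}}$, is $\mathbb F_2$-linear and onto. Put $\chi(x)=(-1)^{\operatorname{Tr}x}$; then $\sum_{x\in F}\chi(bx)=0$ for $b\ne0$. On $V=F^2$ we use the determinant and the form derived from it,
\[
\Delta(p,p')=ab'+a'b\in F,\qquad [p,p']=\operatorname{Tr}\Delta(p,p')\in\mathbb F_2\qquad(p=(a,b),\ p'=(a',b')).
\]
In characteristic $2$ both are symmetric and vanish for $p=p'$. The form $[\cdot,\cdot]$ is $\mathbb F_2$-bilinear. It is nondegenerate, because for $p\ne0$ the map $\Delta(p,\cdot)$ is onto $F$ and $\operatorname{Tr}\neq0$.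

\subsection{Hermitian Pauli operators}
Index the standard basis of $\mathbb C^d$ by $F$, and let $X_ae_x=e_{x+a}$, $Z_be_x=\chi(bx)e_x$. Then $Z_bX_a=\chi(ab)X_aZ_b$, so
\[
(X_aZ_b)^*=Z_bX_a=\chi(ab)X_aZ_b,\qquad (X_aZ_b)^2=\chi(ab)I .
\]
For $p=(a,b)$ put $W_p=X_aZ_b$ if $\operatorname{Tr}(ab)=0$ and $W_p=iX_aZ_b$ if $\operatorname{Tr}(ab)=1$. The factor $i$ repairs both signs, and we obtain the following.
\begin{itemize}
\item $W_p=W_p^*$, $W_p^2=I$, $W_0=I$, and $\operatorname{tr}W_p=0$ for $p\ne0$. (If $a\ne0$, the diagonal is zero; if $a=0\ne b$, the trace is $\sum_x\chi(bx)=0$.)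
\item $W_pW_{p'}=(-1)^{[p,p']}W_{p'}W_p$, since $X_aZ_bX_{a'}Z_{b'}=\chi(a'b)X_{a+a'}Z_{b+b'}$.
\item $W_pW_{p'}=\eta W_{p+p'}$ with $\eta\in\{\pm1,\pm i\}$. Taking adjoints, $W_{p'}W_p=\bar\eta W_{p+p'}$; comparison with the commutation rule shows $\eta=\pm1$ if $[p,p']=0$ and $\eta=\pm i$ if $[p,p']=1$.
\item $\operatorname{tr}(W_pW_{p'})=d\,\delta_{pp'}$, so the $d^2$ matrices $W_p$ form a basis of $M_d(\mathbb C)$.
\end{itemize}

\subsection{Lines and their eigenbases}
The lines through $0$ in $V$ are $L_t=F(t,1)$, $t\in F$, and $L_\infty=F(1,0)$. Two different lines meet only in $0$ and span $V$, and every nonzero $p$ lies on exactly one line. On a line $L$ the determinant $\Delta$ vanishes, so $L$ is contained in its orthogonal complement $L^\perp$ for $[\cdot,\cdot]$; since $|L^\perp|=q^2/|L|=q$, we have $L^\perp=L$.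

Fix a line $L$. The operators $W_p$, $p\in L$, are commuting Hermitian involutions, so $\mathbb C^d$ is the orthogonal sum of their joint eigenspaces. Let $\Sigma_L$ be the set of functions $\sigma:L\to\{\pm1\}$ that occur as joint eigenvalue systems, i.e.\ $W_px=\sigma(p)x$ for all $p\in L$ and some $x\ne0$. For $p,p'\in L$ we have $W_pW_{p'}=\pm W_{p+p'}$ with a sign depending only on $p,p'$; hence $\sigma(p)\sigma(p')=\pm\sigma(p+p')$ with the same sign for every $\sigma\in\Sigma_L$. It follows that $\sigma(0)=1$ and that for $\sigma,\rho\in\Sigma_L$ the product $\sigma\rho$ is a character of the group $L$; therefore $\sum_{p\in L}\sigma(p)\rho(p)=d\,\delta_{\sigma\rho}$. Thus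
\[
\Pi_{L,\sigma}=\frac1d\sum_{p\in L}\sigma(p)W_p\qquad(\sigma\in\Sigma_L)
\]
acts as $\delta_{\sigma\rho}$ on the joint eigenspace of type $\rho$. So it is the orthogonal projector onto the joint eigenspace of type $\sigma$, and its trace is $\sigma(0)=1$. All joint eigenspaces are one-dimensional, $|\Sigma_L|=d$, and we obtain an orthonormal basis
\[
B_L=\{x_{L,\sigma}:\sigma\in\Sigma_L\},\qquad \Pi_{L,\sigma}=x_{L,\sigma}x_{L,\sigma}^* ,
\]
whose vectors are determined up to phase; we fix the phases once and for all. The $d\times d$ matrix $(\sigma(p))_{\sigma,p}$ has orthogonal rows of norm $\sqrt d$, hence also orthogonal columns of the same norm: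
\begin{equation}\label{eq:orth}
\sum_{\sigma\in\Sigma_L}\sigma(p)\sigma(p')=d\,\delta_{pp'}\qquad(p,p'\in L).
\end{equation}
For $L\ne L'$ only $p=p'=0$ contributes to
\begin{equation}\label{eq:unb}
|\langle x_{L,\sigma},x_{L',\sigma'}\rangle|^2=\operatorname{tr}(\Pi_{L,\sigma}\Pi_{L',\sigma'})=\frac1{d^2}\sum_{p\in L,\,p'\in L'}\sigma(p)\sigma'(p')\operatorname{tr}(W_pW_{p'})=\frac1d .
\end{equation}
So the bases $B_L$ are pairwise unbiased, and \eqref{eq:energy} holds. For $d=2$ they are the eigenbases of $W_{(1,0)}=\sigma_1$, $W_{(1,1)}=\pm\sigma_2$ and $W_{(0,1)}=\sigma_3$, as in Section~\ref{sec:example}.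

\section{The second variation}\label{sec:hessian}

Fix a set $\mathcal L$ of $k\ge2$ lines, and write $X=X_{\mathcal L}$, $n=kd$. We move each basis $B_L$ by its own matrix $M_L$ and expand $M_L$ in the operators $W_p$. The expansion separates the second variation into one block for each $p\ne0$.

\subsection{Curves adapted to the bases}
A tangent vector of $\mathbb S^n$ at $X$ has components $g_{L,\sigma}$ with $\operatorname{Re}\langle g_{L,\sigma},x_{L,\sigma}\rangle=0$. Expanding $g_{L,\sigma}$ in the basis $B_L$ we can write it uniquely as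
\[
g_{L,\sigma}=i\theta_{L,\sigma}x_{L,\sigma}+M_Lx_{L,\sigma},
\]
where $\theta_{L,\sigma}\in\mathbb R$ and $M_L$ is a matrix with zero diagonal in the basis $B_L$; both are arbitrary. (The column of $M_L$ at $x_{L,\sigma}$ lists the coordinates of $g_{L,\sigma}$ along the other vectors of $B_L$.) Vectors with all $M_L=0$ are called \emph{phase vectors}, and vectors with all $\theta_{L,\sigma}=0$ are called \emph{$M$-vectors}. For an $M$-vector we use the curve
\[
f_{L,\sigma}(t)=\frac{x+tM_Lx}{\|x+tM_Lx\|},\qquad x=x_{L,\sigma}.
\]
As $\langle M_Lx,x\rangle=0$, the norm is $1+O(t^2)$ and the velocity at $t=0$ is $M_Lx$. Let $E(t)$ be the energy along this curve.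

Diagonal pairs contribute a constant, and distinct vectors of the same basis have $|\langle f,f'\rangle|^4=O(t^4)$. For a pair of bases $L\ne L'$ in $\mathcal L$ write
\[
|\langle f_{L,\sigma}(t),f_{L',\sigma'}(t)\rangle|^2=\frac1d+\varepsilon_{\sigma\sigma'},\qquad \varepsilon_{\sigma\sigma'}=t\,\dot\varepsilon_{\sigma\sigma'}+O(t^2).
\]
Since there are $d^2$ pairs $(\sigma,\sigma')$,
\[
\sum_{\sigma,\sigma'}\Big(\frac1d+\varepsilon_{\sigma\sigma'}\Big)^2=1+\frac2d\sum_{\sigma,\sigma'}\varepsilon_{\sigma\sigma'}+\sum_{\sigma,\sigma'}\varepsilon_{\sigma\sigma'}^2 .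
\]
The middle term seems to require the second-order terms of the curve. It does not, because each basis resolves the identity. Let $S_L(t)=\sum_\sigma f_{L,\sigma}f_{L,\sigma}^*$. Then $\operatorname{tr}S_L=d$ and $S_L(t)=I+tA_L+O(t^2)$ with $A_L=M_L+M_L^*$, and so
\[
\sum_{\sigma,\sigma'}\varepsilon_{\sigma\sigma'}=\operatorname{tr}(S_LS_{L'})-d=\operatorname{tr}\big((S_L-I)(S_{L'}-I)\big)=t^2\operatorname{tr}(A_LA_{L'})+O(t^3).
\]
Summing over ordered pairs of distinct lines in $\mathcal L$,
\begin{equation}\label{eq:Q}
E(t)=E(0)+t^2\mathcal Q+O(t^3),\qquad \mathcal Q=\sum_{L\ne L'}\Big(\frac2d\operatorname{tr}(A_LA_{L'})+\sum_{\sigma,\sigma'}\dot\varepsilon_{\sigma\sigma'}^{\,2}\Big).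
\end{equation}
The first term comes from the second-order change of the average overlap, the second is the cost of first-order changes of individual overlaps, as in Section~\ref{sec:example}.

\subsection{The Hessian and the symmetries}
By \eqref{eq:Q} the derivative of $E$ vanishes on $M$-vectors, and by phase invariance it vanishes on phase vectors. So $X$ is a critical point. At a critical point the Hessian is a well-defined symmetric bilinear form on the tangent space, and the second derivative of $E$ along any smooth curve with velocity $g$ is $\operatorname{Hess}(g,g)$. Hence $\operatorname{Hess}(g,g)=2\mathcal Q$ for $M$-vectors.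

All points of the orbit $\mathbf G\cdot X$ are critical. In local coordinates the gradient of $E$ vanishes identically along a curve $g(t)X$ in the orbit; differentiating at $t=0$ shows that the velocity lies in the kernel of the Hessian. Thus
\begin{equation}\label{eq:kernel}
T_X(\mathbf G\cdot X)\subset\ker\operatorname{Hess}.
\end{equation}
In particular phase vectors lie in the kernel, so for a tangent vector $g$ with data $(\theta,M)$ there are no cross terms and $\operatorname{Hess}(g,g)=2\mathcal Q(M)$.

\subsection{Pauli coordinates}
Write $M_L=\sum_{p\in V}c_{L,p}W_p$ with $c_{L,p}\in\mathbb C$. If $p\notin L=L^\perp$, some $W_r$ with $r\in L$ anticommutes with $W_p$, and for $x\in B_L$ we have $W_rx=\pm x$, so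
\[
\langle W_px,x\rangle=\langle W_rW_pW_rx,x\rangle=-\langle W_px,x\rangle,\qquad\text{i.e.}\quad\langle W_px,x\rangle=0 .
\]
If $p\in L$, then $W_p$ is diagonal in $B_L$ with entries $\sigma(p)$, and by \eqref{eq:orth} these diagonals are linearly independent for different $p\in L$. Consequently $M_L$ has zero diagonal if and only if $c_{L,p}=0$ for all $p\in L$; the other coefficients are arbitrary. Write
\[
c_{L,p}=\alpha_{L,p}+i\beta_{L,p},\qquad \alpha_{L,p}=\beta_{L,p}=0\ \text{ for }p\in L .
\]
Since the $W_p$ are Hermitian, $A_L=2\sum_p\alpha_{L,p}W_p$ and $\operatorname{tr}(A_LA_{L'})=4d\sum_p\alpha_{L,p}\alpha_{L',p}$.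

It remains to compute $\dot\varepsilon$ for $L\ne L'$. The derivative of $f_{L,\sigma}f_{L,\sigma}^*$ at $t=0$ is $M_L\Pi_{L,\sigma}+\Pi_{L,\sigma}M_L^*$, so
\[
\dot\varepsilon_{\sigma\sigma'}=2\operatorname{Re}\operatorname{tr}(\Pi_{L',\sigma'}M_L\Pi_{L,\sigma})+2\operatorname{Re}\operatorname{tr}(\Pi_{L,\sigma}M_{L'}\Pi_{L',\sigma'}).
\]
To evaluate the traces we split $W_p$ into factors that are diagonal in the two bases. Write $p\ne0$ uniquely as
\[
p=r_p+r_p',\qquad r_p\in L,\ r_p'\in L',
\]
and $W_{r_p'}W_{r_p}=\eta W_p$, where $\eta$ depends on $p,L,L'$. Then $W_p=\bar\eta\,W_{r_p'}W_{r_p}=\eta\,W_{r_p}W_{r_p'}$. With $W_{r_p}\Pi_{L,\sigma}=\sigma(r_p)\Pi_{L,\sigma}=\Pi_{L,\sigma}W_{r_p}$, the same rule for $L'$, and \eqref{eq:unb},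
\[
\operatorname{tr}(\Pi_{L',\sigma'}W_p\Pi_{L,\sigma})=\frac{\bar\eta}d\,\sigma(r_p)\sigma'(r_p'),\qquad
\operatorname{tr}(\Pi_{L,\sigma}W_p\Pi_{L',\sigma'})=\frac{\eta}d\,\sigma(r_p)\sigma'(r_p').
\]
Since $c_{L,0}=c_{L',0}=0$, it follows that
\[
\dot\varepsilon_{\sigma\sigma'}=\frac2d\sum_{p\ne0}e_p\,\sigma(r_p)\sigma'(r_p'),\qquad e_p=\operatorname{Re}(\bar\eta c_{L,p})+\operatorname{Re}(\eta c_{L',p}).
\]
As $p$ is determined by $(r_p,r_p')$, two applications of \eqref{eq:orth} give $\sum_{\sigma,\sigma'}\dot\varepsilon_{\sigma\sigma'}^{\,2}=4\sum_{p\ne0}e_p^2$. The phase $\eta$ is controlled by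
\[
\tau_p(L,L')=[r_p,r_p']\in\mathbb F_2 ,
\]
which is symmetric in $L,L'$. We say that the pair $L,L'$ is of \emph{commuting type} for $p$ if $\tau_p(L,L')=0$, and of \emph{anticommuting type} otherwise. In the first case $\eta=\pm1$, in the second $\eta=\pm i$, so
\begin{equation}\label{eq:ep}
e_p^2=\begin{cases}(\alpha_{L,p}+\alpha_{L',p})^2,&\tau_p(L,L')=0,\\(\beta_{L,p}-\beta_{L',p})^2,&\tau_p(L,L')=1.\end{cases}
\end{equation}

\subsection{The block form}
For $p\ne0$ let $\mathcal L_p=\{L\in\mathcal L:p\notin L\}$; these are the lines with free coordinates at $p$. Let $\delta_p=1$ if $p$ lies on a line of $\mathcal L$, and $\delta_p=0$ otherwise, so $|\mathcal L_p|=k-\delta_p\ge1$. Let $G_p$ be the graph on $\mathcal L_p$ in which $L,L'$ are adjacent if and only if they are of commuting type for $p$, and let $\bar G_p$ be its complement.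

\begin{proposition}\label{prop:block}
We have $\mathcal Q=8\sum_{p\ne0}\mathcal Q_p$, where, with sums over $\mathcal L_p$ and the index $p$ suppressed,
\[
\mathcal Q_p=\Big(\sum_L\alpha_L\Big)^2-(1-\delta_p)\sum_L\alpha_L^2+\sum_{LL'\in G_p}(\alpha_L+\alpha_{L'})^2+\sum_{LL'\in\bar G_p}(\beta_L-\beta_{L'})^2 .
\]
The matrix of the $\alpha$-part is
\[
R_p=J-(1-\delta_p)I+D+A,
\]
where $J$ is the all-ones matrix, $D$ is the diagonal matrix of degrees and $A$ is the adjacency matrix of $G_p$.
\end{proposition}

\begin{proof}
By \eqref{eq:Q} and the formulas above, $\mathcal Q=\sum_{p\ne0}\sum_{L\ne L'}(8\alpha_{L,p}\alpha_{L',p}+4e_p^2)$ over ordered pairs in $\mathcal L$. This is $8\sum_{p\neq0}$ of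
\[
\Big(\sum_L\alpha_{L,p}\Big)^2-\sum_L\alpha_{L,p}^2+\sum_{\{L,L'\}}e_p^2 ,
\]
with sums over $\mathcal L$ and over unordered pairs in $\mathcal L$. If $\delta_p=0$, all lines are in $\mathcal L_p$ and \eqref{eq:ep} gives the claim. If $p\in L_*\in\mathcal L$, then $\alpha_{L_*,p}=0$, and each pair $\{L,L_*\}$ with $L\in\mathcal L_p$ has components $0\in L$ and $p\in L_*$. It is therefore of commuting type and contributes $e_p^2=\alpha_{L,p}^2$. These contributions cancel $-\sum_L\alpha_{L,p}^2$. Finally $\sum_{LL'\in G_p}(\alpha_L+\alpha_{L'})^2$ has matrix $D+A$.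
\end{proof}

For $d=2$ and $p=(1,0)$ the only pair avoiding $p$ is $L_0,L_1$. From $p=(0,1)+(1,1)$ and $[(0,1),(1,1)]=1$, it is of anticommuting type. With the two bases $L_0,L_1$ we get $R_p=J-I$, which has eigenvalue $-1$ on $(1,-1)$: this is the bending of the square. With three bases $R_p=J$, which vanishes on $(1,-1)$: this is the cancellation found in Section~\ref{sec:example}. To obtain positive definite matrices $R_p$ we shall let the term $D$ dominate, that is, we shall give every line of $\mathcal L_p$ many partners of commuting type.

\section{A criterion for stability}\label{sec:criterion}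

To second order, the anti-Hermitian coordinates $\beta$ never lower the energy, but they contain the directions of the unitary symmetries. If every $\bar G_p$ is connected, these are, up to phase vectors, the only degenerate $\beta$-directions; if some $\bar G_p$ is not, a $\beta$ constant on each of its components is a degenerate direction that need not come from a symmetry.

\begin{lemma}\label{lem:criterion}
\begin{itemize}
\item[(i)] If for all $p\ne0$ the matrix $R_p$ is positive definite and the graph $\bar G_p$ is connected, then $X_{\mathcal L}$ is a local minimizer, strict modulo $\mathbf G$.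
\item[(ii)] If some $R_p$ has a negative eigenvalue, then $X_{\mathcal L}$ is not a local minimizer. In particular $\min E<kd+k(k-1)$ on $\mathbb S^{kd}$.
\end{itemize}
\end{lemma}

\begin{proof}
(ii) Let $(\alpha_{L,p})_{L\in\mathcal L_p}$ be an eigenvector of $R_p$ with negative eigenvalue, and let all other coordinates be zero. Then $\mathcal Q<0$, and $E(t)<E(0)$ for small $t\ne0$ by \eqref{eq:Q}. The last claim follows from \eqref{eq:energy}.

(i) By Proposition~\ref{prop:block}, $\mathcal Q\ge0$. If $\mathcal Q=0$, then all $\alpha_{L,p}=0$, and for each $p\ne0$ there is a real number $\beta_p$ with $\beta_{L,p}=\beta_p$ for all $L\in\mathcal L_p$. Put $H=\sum_{p\ne0}\beta_pW_p$, a Hermitian matrix. Then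
\[
M_L=i\sum_{p\notin L}\beta_pW_p=iH-i\sum_{p\in L,\,p\neq0}\beta_pW_p ,
\]
and the last sum is real and diagonal in $B_L$. So the $M$-vector with these $M_L$ is the sum of the vector $(iHx_{L,\sigma})$ and a phase vector. Both are tangent to $\mathbf G\cdot X$. Since the Hessian equals $2\mathcal Q(M)$ at data $(\theta,M)$, it is positive semidefinite, and its kernel, which is its null set, is contained in $T_X(\mathbf G\cdot X)$. By \eqref{eq:kernel} the two are equal.

Let $N$ be a submanifold of $\mathbb S^n$ through $X$ whose tangent space at $X$ is a complement of this kernel. The map $\mathbf G\times N\to\mathbb S^n$, $(g,y)\mapsto gy$, has surjective differential at $(e,X)$, so it maps neighborhoods of $(e,X)$ onto neighborhoods of $X$. Thus every point near $X$ is $gy$ with $y\in N$ near $X$. At $X$ the function $E|_N$ has a critical point with positive definite Hessian, so $E(gy)=E(y)\ge E(X)$, with equality only for $y=X$, that is, only at points $gX$ of the orbit.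
\end{proof}

\section{All graphs live in one Cayley graph}\label{sec:graphs}

There are $q^2-1$ graphs $G_p$. To control them together we express the type of a pair by determinants; a suitable choice of generators of the lines then removes the dependence on $p$.

\begin{lemma}\label{lem:type}
Let $p\ne0$ and let $L=Fw$, $L'=Fw'$ be distinct lines. Then
\begin{equation}\label{eq:type}
\tau_p(L,L')=\operatorname{Tr}\frac{\Delta(p,w)\,\Delta(p,w')}{\Delta(w,w')} .
\end{equation}
\end{lemma}

\begin{proof}
Write $p=xw+yw'$ with $x,y\in F$. Then $\Delta(p,w')=x\Delta(w,w')$ and $\Delta(p,w)=y\Delta(w,w')$. So $\Delta(xw,yw')=xy\,\Delta(w,w')$ is the quotient in \eqref{eq:type}.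
\end{proof}

Let $C$ be the graph with vertex set $F$ in which distinct $z,z'$ are adjacent if and only if $\operatorname{Tr}\frac1{z+z'}=0$, and let $\bar C$ be its complement.

\begin{lemma}\label{lem:embed}
For each $p\ne0$ there is a bijection $\varphi_p$ from the $q$ lines not containing $p$ onto $F$ with
\[
\tau_p(L,L')=\operatorname{Tr}\frac1{\varphi_p(L)+\varphi_p(L')}\qquad(L\ne L').
\]
So $\varphi_p$ identifies $G_p$ and $\bar G_p$ with the subgraphs of $C$ and $\bar C$ induced on $\varphi_p(\mathcal L_p)$.
\end{lemma}

\begin{proof}
A line $L$ does not contain $p$ exactly when its generators $w$ satisfy $\Delta(p,w)\ne0$, and then it has exactly one generator with $\Delta(p,w)=1$. Fix $w_0$ with $\Delta(p,w_0)=1$. As the kernel of $\Delta(p,\cdot)$ is $Fp$, the solutions of $\Delta(p,w)=1$ are the vectors $w_0+zp$, $z\in F$. Put $\varphi_p(F(w_0+zp))=z$. Now $\Delta(w_0+zp,w_0+z'p)=z+z'$ in characteristic $2$, and \eqref{eq:type} gives the claim.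
\end{proof}

Recall that a Cayley graph on $(F,+)$ with connection set $S$ (where $z\sim z'$ if and only if $z+z'\in S$) has the functions $x\mapsto\chi(bx)$, $b\in F$, as an orthogonal eigenbasis, with eigenvalues $\sum_{z\in S}\chi(bz)$. The connection sets of $C$ and $\bar C$ are $\{z\ne0:\operatorname{Tr}(1/z)=0\}$ and $\{z\ne0:\operatorname{Tr}(1/z)=1\}$, with $q/2-1$ and $q/2$ elements. For $b\in F^*$ let
\[
K(b)=\sum_{z\ne0}\chi\Big(bz+\frac1z\Big),
\]
a real Kloosterman sum. Weil's bound for Kloosterman sums \cite[Thm.~5.45]{LN} states that $\big|\sum_{z\ne0}\psi(az+b/z)\big|\le2\sqrt q$ for every nontrivial additive character $\psi$ of $\mathbb F_q$ and all $a,b\in\mathbb F_q$ not both zero. Hence $|K(b)|\le2\sqrt q$.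

\begin{lemma}\label{lem:spectrum}
All eigenvalues of $C$ are at least $-\sqrt q-\frac12$. All eigenvalues of $\bar C$ but one, counted with multiplicity, are at most $\sqrt q-\frac12$.
\end{lemma}

\begin{proof}
For $b=0$ the eigenvalues are the degrees $q/2-1\ge0$ and $q/2$. For $b\ne0$ the eigenvalue of $C$ is $\frac12\sum_{z\ne0}\chi(bz)(1+\chi(1/z))=\frac12(-1+K(b))$, and that of $\bar C$ is $\frac12\sum_{z\ne0}\chi(bz)(1-\chi(1/z))=\frac12(-1-K(b))$. Use $|K(b)|\le2\sqrt q$.
\end{proof}

Both hypotheses of Lemma~\ref{lem:criterion}(i) now follow from lower bounds on degrees: the least eigenvalue of an induced subgraph is no smaller than that of $C$, and a disconnected induced subgraph of $\bar C$ with large degrees would show a second large eigenvalue.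

\begin{lemma}\label{lem:degrees}
Suppose that for all $p\ne0$ and all $L\in\mathcal L_p$
\[
\deg_{G_p}(L)>\sqrt q+\tfrac32-\delta_p,\qquad \deg_{\bar G_p}(L)>\sqrt q-\tfrac12 .
\]
Then $X_{\mathcal L}$ is a local minimizer, strict modulo $\mathbf G$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:embed} the adjacency matrix $A$ of $G_p$ is a principal submatrix of that of $C$, so $A\ge-(\sqrt q+\frac12)I$ by Lemma~\ref{lem:spectrum}. As $J\ge0$,
\[
R_p\ \ge\ D-(1-\delta_p)I-(\sqrt q+\tfrac12)I\ >\ 0 .
\]
Suppose $\bar G_p$ is disconnected. The largest adjacency eigenvalue of a graph is at least its average degree, so two components of $\bar G_p$ would each have an eigenvalue exceeding $\sqrt q-\frac12$. By Cauchy interlacing $\bar C$ would have two eigenvalues greater than $\sqrt q-\frac12$, contrary to Lemma~\ref{lem:spectrum}. Now apply Lemma~\ref{lem:criterion}(i).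
\end{proof}

\section{An unstable system}\label{sec:unstable}

If $\delta_p=0$, a single line without partners of commuting type for $p$ destroys stability.

\begin{lemma}\label{lem:unstable}
For $2\le k\le q/2+1$ there is a set $\mathcal L$ of $k$ lines such that $X_{\mathcal L}$ is not a local minimizer. Hence $\min E<kd+k(k-1)$ on $\mathbb S^{kd}$.
\end{lemma}

\begin{proof}
Exactly $q/2$ elements $u\in F^*$ satisfy $\operatorname{Tr}(1/u)=1$. Let $\mathcal L$ consist of $L_0=F(0,1)$ and $k-1$ of the lines $L_u$ with $\operatorname{Tr}(1/u)=1$, and let $p=(1,0)$. Since $p\in L_\infty\notin\mathcal L$, we have $\delta_p=0$ and $\mathcal L_p=\mathcal L$. For $w=(0,1)$, $w'=(u,1)$ formula \eqref{eq:type} gives $\tau_p(L_0,L_u)=\operatorname{Tr}(1/u)=1$, so $L_0$ is isolated in $G_p$. In $R_p=J-I+D+A$ the $(L_0,L_0)$ entry is therefore $0$, while the $(L_0,L_u)$ entries are $1$. The principal minor on $\{L_0,L_u\}$ equals $-1$, so $R_p$ has a negative eigenvalue. Use Lemma~\ref{lem:criterion}(ii).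
\end{proof}

This proves Theorem~\ref{thm:range}(b). The bound $k\le q/2+1$ is what this construction allows: by Lemma~\ref{lem:embed}, for any $p$ and any line $L$ avoiding $p$, only $q/2$ lines avoiding $p$ are of anticommuting type with $L$.

\section{A stable system of \texorpdfstring{$d/2$}{d/2} bases}\label{sec:stable}

We now need $k\le q/2+1$ lines for which all degrees are large. A natural way to make degrees computable is to let the parameters $t$ run through a subgroup, so that differences stay in it; the kernel of the trace is a subgroup of index $2$ that can be detected by $\chi$.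

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $q=d\ge64$, $H=\{h\in F:\operatorname{Tr}h=0\}$ and $\mathcal L=\{L_t:t\in H\}$, so $k=q/2$. For $\gamma\in F^*$ and $\kappa\in\mathbb F_2$ put
\[
N_\kappa(\gamma)=\#\{z\in H\setminus\{0\}:\operatorname{Tr}(\gamma/z)=\kappa\}=\frac14\sum_{z\ne0}(1+\chi(z))\big(1+(-1)^\kappa\chi(\gamma/z)\big).
\]
We have $\sum_{z\ne0}\chi(z)=\sum_{z\ne0}\chi(\gamma/z)=-1$ and, substituting $z\to\gamma z$, $\sum_{z\ne0}\chi(z+\gamma/z)=K(\gamma)$. Hence
\begin{equation}\label{eq:N}
N_\kappa(\gamma)=\tfrac14\big[q-2+(-1)^\kappa(K(\gamma)-1)\big]\ \ge\ \tfrac14\big(q-3-2\sqrt q\big).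
\end{equation}

Fix $p=(a,b)\ne0$ and a line $L_t\in\mathcal L_p$, and let $m=\Delta(p,(t,1))=a+bt$, which is nonzero because $p\notin L_t$. For $u\in H$, $u\ne t$, put $z=t+u\in H\setminus\{0\}$. Then $\Delta(p,(u,1))=a+bu=m+bz$ and $\Delta((t,1),(u,1))=z$, and \eqref{eq:type} gives
\[
\tau_p(L_t,L_u)=\operatorname{Tr}\frac{m(m+bz)}{z}=\operatorname{Tr}\frac{m^2}{z}+\kappa,\qquad \kappa=\operatorname{Tr}(bm).
\]
So the pair is of commuting type if and only if $\operatorname{Tr}(m^2/z)=\kappa$. As $L_u$ runs through $\mathcal L_p\setminus\{L_t\}$, $z$ runs through those elements of $H\setminus\{0\}$ with $m+bz\ne0$. If $\delta_p=0$, no line of $\mathcal L$ contains $p$ and nothing is excluded. If $\delta_p=1$, then $p\in L_v$ with $v\in H$, $b\ne0$, and exactly one value is excluded, namely $z=t+v=m/b$. For it $\operatorname{Tr}(m^2/z)=\operatorname{Tr}(bm)=\kappa$, so it is counted in $N_\kappa(m^2)$. In all cases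
\[
\deg_{G_p}(L_t)=N_\kappa(m^2)-\delta_p,\qquad \deg_{\bar G_p}(L_t)=N_{\kappa+1}(m^2).
\]
By \eqref{eq:N} the hypotheses of Lemma~\ref{lem:degrees} hold if $\frac14(q-3-2\sqrt q)>\sqrt q+\frac32$, i.e.\ if $q-6\sqrt q-9>0$, i.e.\ if $\sqrt q>3+3\sqrt2\approx7.24$. This is true for $q\ge64$, and $X_{\mathcal L}$ is a local minimizer, strict modulo $\mathbf G$.

Its energy is $kd+k(k-1)$ with $k=q/2$. Lemma~\ref{lem:unstable} with the same $k$ shows that $\min E$ on $\mathbb S^{kd}$ is smaller. So $X_{\mathcal L}$ is not a global minimizer.
\end{proof}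

The assumption $s\ge6$ enters only in the last inequality: the main term $q/4$ of the degrees must exceed the error from Weil's bound together with the threshold of Lemma~\ref{lem:degrees}, in all $\frac32\sqrt q+\frac94$.

\section{Other numbers of bases}\label{sec:range}

It remains to prove parts (a), (c) and (d) of Theorem~\ref{thm:range}.

\subsection{Many bases}

\begin{proof}[Proof of Theorem~\ref{thm:range}\textup{(a)}]
Let $r=q+1-k$ be the number of lines not in $\mathcal L$. Since $|\mathcal L_p|=k-\delta_p$, the set $\varphi_p(\mathcal L_p)$ omits $q-k+\delta_p=r-1+\delta_p$ elements of $F$. The graphs $C$ and $\bar C$ are regular of degrees $q/2-1$ and $q/2$, so for every vertex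
\[
\deg_{G_p}\ge\frac q2-r-\delta_p,\qquad \deg_{\bar G_p}\ge\frac q2-r+1-\delta_p\ge\frac q2-r .
\]
The hypothesis $k>q/2+\sqrt q+\frac52$ says $q/2-r>\sqrt q+\frac32$, and Lemma~\ref{lem:degrees} applies.
\end{proof}

\subsection{Few bases}
We show that a random set of $k$ lines satisfies the hypotheses of Lemma~\ref{lem:degrees} with positive probability. The expected degrees are about $k/2$, and the assumption $k\ge3\sqrt q$ makes them exceed $\sqrt q$ by a fixed fraction of $k$.

\begin{proof}[Proof of Theorem~\ref{thm:range}\textup{(c)}]
Let $s\ge20$ and $3\sqrt q\le k\le q/2+1$. Let $T\subset F$ be a uniformly random $k$-subset and $\mathcal L=\{L_t:t\in T\}$. Fix $p\ne0$ and $t\in F$ with $p\notin L_t$. Conditionally on $t\in T$, the set $T\setminus\{t\}$ is a uniform $(k-1)$-subset of $F\setminus\{t\}$. By Lemma~\ref{lem:embed}, among all lines not containing $p$ exactly $q/2-1$ are of commuting type with $L_t$ and $q/2$ are of anticommuting type. At most one of them, $L_\infty$, is not of the form $L_u$, $u\in F$. So for each type at least $q/2-2$ elements $u\in F\setminus\{t\}$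 qualify. Therefore $\deg_{G_p}(L_t)$ and $\deg_{\bar G_p}(L_t)$ are, conditionally on $t\in T$, hypergeometric variables with mean at least
\[
\frac{(k-1)(q/2-2)}{q-1}=\frac{k-1}2-\frac{3(k-1)}{2(q-1)}\ \ge\ \frac{k-1}2-1=\frac{k-3}2 ,
\]
where we used $k-1\le q/2$. The mean exceeds $\sqrt q+\frac32$ by at least
\[
\frac k2-\sqrt q-3\ \ge\ \frac k6-3\ \ge\ \frac k{12},
\]
because $\sqrt q\le k/3$ and $k\ge36$.

Hoeffding's inequality for sampling without replacement \cite[Theorems 2 and 4]{Hoeffding} says: for a sample of $m$ values from a finite population with values in $[0,1]$, the sum is at most its mean minus $g>0$ with probability at most $e^{-2g^2/m}$. So each of the two degrees is at most $\sqrt q+\frac32$ with conditional probability at most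
\[
\exp\Big(-\frac{2(k/12)^2}{k-1}\Big)\le e^{-k/72}\le e^{-\sqrt q/24}.
\]
There are at most $2q^3$ choices of $p$, $t$ and the type. By the union bound the hypotheses of Lemma~\ref{lem:degrees} fail with probability at most $2q^3e^{-\sqrt q/24}$. This is less than $1$ for $s\ge20$: at $s=20$ we have $\sqrt q/24=1024/24>42.6$ and $3\ln q+\ln2<42.3$; when $s$ increases by $1$, $\sqrt q/24$ increases by more than $17$ and $3\ln q$ by less than $3$. So a suitable $T$ exists. For it $X_{\mathcal L}$ is a local minimizer, strict modulo $\mathbf G$, and by Lemma~\ref{lem:unstable} it is not global.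
\end{proof}

\subsection{An equiangular competitor}
In the range of (a) every $X_{\mathcal L}$ is a local minimizer, so the comparison of two systems of bases is not available and a better configuration must be exhibited.

\begin{proof}[Proof of Theorem~\ref{thm:range}\textup{(d)}]
Let $Q=q-1=d-1$ be a prime power and $v=Q^2+Q+1=d^2-d+1$. By Singer \cite{Singer} there is $\Delta_0\subset\mathbb Z_v$ with $|\Delta_0|=Q+1=d$ such that every nonzero residue is a difference of two elements of $\Delta_0$ in exactly one way. For $j\in\mathbb Z_v$ let $f_j=d^{-1/2}\big(e^{2\pi ij\delta/v}\big)_{\delta\in\Delta_0}\in\mathbb S$. For $j\ne l$,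
\[
|\langle f_j,f_l\rangle|^2=\frac1{d^2}\Big(d+\sum_{m\ne0}e^{2\pi i(j-l)m/v}\Big)=\frac{d-1}{d^2}.
\]
For $k\le d-1$ we have $n=kd\le d^2-d<v$, and any $n$ of these vectors have energy $n+n(n-1)(d-1)^2/d^4$. This is less than $kd+k(k-1)$ if and only if
\[
(kd-1)(d-1)^2<(k-1)d^3,\quad\text{i.e.}\quad k>\frac{d^3-(d-1)^2}{d(2d-1)} .
\]
The right side is at most $\frac{d^2}{2d-1}=\frac d2+\frac d{2(2d-1)}<\frac d2+1$, so the condition holds when $k>\frac d2+\sqrt d+\frac52$. In that range every $X_{\mathcal L}$ with $|\mathcal L|=k$ is a local minimizer, strict modulo $\mathbf G$, by (a), and it is not global.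

For $d=32$ the number $d-1=31$ is prime and $\frac d2+\sqrt d+\frac52<24.2$, giving $25\le k\le31$. For $k=31$, for instance, $E(X_{\mathcal L})=992+930$, against $992+900.97\ldots$ for the equiangular vectors.
\end{proof}

\section{At most \texorpdfstring{$d$}{d} vectors}\label{sec:small}

The hypothesis $n\le d$ provides a direction $g$ in which one vector can leave all the others at once.

\begin{proof}[Proof of Proposition~\ref{prop:small}]
Let $n\le d$ and suppose $(f_j)$ is not orthonormal; after relabeling, $\langle f_1,f_2\rangle\ne0$. Since $n-1<d$ there is a unit vector $g$ orthogonal to $f_2,\dots,f_n$; choose its phase such that $\operatorname{Re}\langle f_1,g\rangle\ge0$. For small $\theta>0$ the vector $u_\theta=\cos\theta\,f_1+\sin\theta\,g$ satisfies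
\[
\|u_\theta\|^2=1+2\sin\theta\cos\theta\,\operatorname{Re}\langle f_1,g\rangle\ge1,\qquad
\Big|\Big\langle\frac{u_\theta}{\|u_\theta\|},f_k\Big\rangle\Big|\le\cos\theta\,|\langle f_1,f_k\rangle|\quad(k\ge2),
\]
and for $k=2$ the right-hand side is strictly less than $|\langle f_1,f_2\rangle|$. Replacing $f_1$ by $u_\theta/\|u_\theta\|$, which tends to $f_1$ as $\theta\to0$, strictly decreases $E$. So local minimizers are orthonormal systems. They have energy $n$, and the diagonal terms alone give $E\ge n$ everywhere.
\end{proof}

\begin{thebibliography}{9}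
\bibitem{source}
\emph{On the existence of spherical $(t,t)$-designs},
\url{https://www.math.auckland.ac.nz/~waldron/Students/Jennifer/JenniferBramwelldissertation.pdf}.

\bibitem{Hoeffding}
Hoeffding, JASA \textbf{58} (1963).

\bibitem{LN}
Lidl and Niederreiter, \emph{Finite Fields}.

\bibitem{Singer}
Singer, Trans.\ AMS \textbf{43} (1938).
\end{thebibliography}

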